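# Concavity on average and the convolution of monotone unimodal distributions

## A flat-topped density that is concave only on average

Fix a square $D=[-d,d]^2\subset\mathbb R^2$, an even function $\varphi\in C^2(\mathbb R^2)$ and a large constant $H$, and consider the function
$$f=(H+\varphi)\,1_D .$$
Its graph is a tall plateau over $D$ whose top carries a fixed relief $\varphi$. What matters is the condition placed on the relief. We do not ask that $\varphi$ be concave. We ask only that its averages over symmetric sets look concave: there is $c>0$ such that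
$$\int_E -D^2\varphi(p)[\xi,\xi]\,dp\ \ge\ c\,|\xi|^2\,|E|\qquad\text{for all symmetric convex bodies }E\subseteq 2D\text{ and all }\xi\in\mathbb R^2. \tag{1}$$

Here and below, *symmetric* means centrally symmetric, $C=-C$; a *convex body* is a compact convex set with nonempty interior; $|\cdot|$ is Lebesgue measure, or a norm when applied to vectors and matrices; and $D^2\varphi(p)[\xi,\xi]$ is the Hessian quadratic form. We use freely that convex sets in $\mathbb R^n$ are Lebesgue measurable with null boundary, and that a convex set of positive measure has nonempty interior.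

**Example 1 (averaged concavity without concavity).** Let $\varphi(x,y)=-\frac12x^2+g(y)$ with $g(y)=-y^2+\frac13\cos 3y$. Then $-g''(y)=2+3\cos3y$, which equals $-1$ at $y=\pi/3$, so $\varphi$ is not concave. But (1) holds with $c=1$, for any $D$. To see this, let $E$ be a symmetric convex body and $\ell(y)$ the length of its horizontal slice at height $y$. The function $\ell$ is even and concave on its support, so it is nonincreasing on $[0,\infty)$, and each nonempty set $\{\ell>\vartheta\}$ is, up to endpoints, an interval $(-r,r)$. On such an interval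
$$\int_{-r}^r-g''=-2g'(r)=2\,(2r+\sin 3r)\ge 2r .$$
For $r\le\pi/3$ the last inequality holds because $\sin3r\ge0$, and for $r\ge\pi/3>1$ because $\sin 3r\ge-1\ge -r$. Integrating over $\vartheta$ gives $\int_E-g''\ge|E|$. Hence $\int_E-D^2\varphi[\xi,\xi]=\xi_1^2|E|+\xi_2^2\int_E-g''\ge|\xi|^2|E|$.

The use of this object is as follows. Condition (1) will turn out to be enough to make $f$, once normalized and for $H$ large, a "monotone unimodal" distribution. Since (1) is much weaker than concavity, there is room to build two such distributions whose convolution has a dip at the origin. We now say precisely what that means and why one would want it.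

## Monotone unimodal distributions and their convolutions

A distribution $P$ on $\mathbb R^n$ is *symmetric* if $P(A)=P(-A)$ for all Borel $A$.

**Definition.** A distribution $P$ on $\mathbb R^n$ is **monotone unimodal** if it is symmetric and, for every symmetric convex Borel set $C\subseteq\mathbb R^n$ and every $y\in\mathbb R^n$, the function $k\mapsto P(C+ky)$ is nonincreasing on $[0,\infty)$.

In words, a symmetric convex window sees less and less mass as it slides away from the origin along a ray. The point mass $\delta_0$ is monotone unimodal, since $\delta_0(C+ky)=1$ exactly when $-ky\in C$, and a convex set that contains $-ky$ and $ky$ contains everything in between. The uniform distribution on $[-1,1]$ is monotone unimodal, since the overlap of $[-a,a]+ky$ with $[-1,1]$ does not grow as the center moves away from $0$. The distribution $\frac12(\delta_{-1}+\delta_1)$ is not: with $C=\{0\}$ and $y=1$ the mass jumps from $0$ at $k=0$ to $\frac12$ at $k=1$.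

The convolution $P*Q$ is the law of $X+Y$ for independent $X\sim P$, $Y\sim Q$. Is the convolution of two monotone unimodal distributions always monotone unimodal?

**Theorem.** (a) If $P,Q$ are monotone unimodal on $\mathbb R$, then so is $P*Q$.

(b) For every $n\ge2$ there are monotone unimodal $P,Q$ on $\mathbb R^n$, compactly supported with bounded densities, such that $P*Q$ is not monotone unimodal. There are also such examples in which $P,Q$ have $C^\infty$, everywhere positive densities.

(c) There are monotone unimodal $P,Q$ on $\mathbb R^2$ whose product $P\times Q$ is not monotone unimodal on $\mathbb R^4$.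

So the answer is yes for $n=1$ and no for every $n\ge2$.

The first tool is the Brunn–Minkowski inequality: for nonempty convex $A,B\subseteq\mathbb R^m$ and $\lambda\in[0,1]$, $|(1-\lambda)A+\lambda B|^{1/m}\ge(1-\lambda)|A|^{1/m}+\lambda|B|^{1/m}$. We mostly need its weak consequence $|(1-\lambda)A+\lambda B|\ge\min(|A|,|B|)$.

## Mixtures of uniform distributions, and the line

For a compact symmetric convex set $B$ let $U_B$ be the uniform distribution on $B$, taken in the linear span of $B$, with $U_{\{0\}}=\delta_0$.

**Lemma 1.** If $Q$ is monotone unimodal and $B$ is compact, symmetric and convex, then $U_B*Q$ is monotone unimodal. The same holds with $U_B$ replaced by a mixture of such $U_B$.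

*Proof.* Let $C$ be a symmetric convex Borel set and $g(v)=U_B(C-v)$, a Borel function. It is even: $U_B(C+v)=U_B(-(C+v))=U_B(C-v)$. For $\vartheta\ge0$ the set $\{g>\vartheta\}$ is convex. Indeed, for $v_\lambda=(1-\lambda)v_0+\lambda v_1$,
$$B\cap(C-v_\lambda)\supseteq(1-\lambda)\big(B\cap(C-v_0)\big)+\lambda\big(B\cap(C-v_1)\big),$$
and Brunn–Minkowski in the span of $B$ gives $g(v_\lambda)\ge\min(g(v_0),g(v_1))$ when both are positive. (If $B=\{0\}$, then $g=1_C$ and the claim is clear.) So $\{g>\vartheta\}$ is a symmetric convex Borel set. Writing $g=\int_0^11_{\{g>\vartheta\}}d\vartheta$,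
$$(U_B*Q)(C+ky)=\int g(v-ky)\,dQ(v)=\int_0^1Q\big(\{g>\vartheta\}+ky\big)\,d\vartheta ,$$
which is nonincreasing in $k\ge0$ because $Q$ is monotone unimodal. Symmetry of $U_B*Q$ is clear, and mixing preserves both properties. $\square$

With $Q=\delta_0$, Lemma 1 says that every $U_B$ and every mixture of $U_B$'s is monotone unimodal. The sensible first approach to the question is now visible: show that every monotone unimodal $P$ is a mixture of $U_B$'s, and apply Lemma 1. On the line this works.

**Proof of (a).** Let $P$ be monotone unimodal on $\mathbb R$. There is no atom at any $q\ne0$: with $C=\{0\}$, every point strictly between $0$ and $q$ would be an atom of mass at least $P(\{q\})$, which is impossible for a probability. So $F(x)=P((0,x])$ is continuous on $(0,\infty)$ with $F(0+)=0$. For $p,\ell>0$ the intervals $[p,p+\ell]$ and $[p+\ell,p+2\ell]$ are translates of $C=[-\ell/2,\ell/2]$ with centers $p+\frac\ell2<p+\frac{3\ell}2$. Hence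
$$F(p+\ell)-F(p)\ \ge\ F(p+2\ell)-F(p+\ell).$$
So $F$ is midpoint concave and continuous, hence concave on $(0,\infty)$. Being concave with $F(0+)=0$, it equals $\int_0^xf$ for a nonincreasing $f$ on $(0,\infty)$. Since $F$ is bounded and nondecreasing, $f\ge0$ and $f(\infty)=0$. Extending $f$ to be even, we get $P=p_0\delta_0+f\,dx$. For almost every $x$,
$$f(x)=\int_{(0,\infty)}1_{[-r,r]}(x)\,(-df(r))=\int_{(0,\infty)}\frac{1_{[-r,r]}(x)}{2r}\,\big(-2r\,df(r)\big),$$
so $P$ is a mixture of $\delta_0$ and the $U_{[-r,r]}$. Lemma 1 finishes the proof. $\square$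

## A four-point inequality obeyed by mixtures

In the plane the approach stops, because mixtures obey an inequality that has no visible reason to hold for all monotone unimodal laws. Take points $u,v\in\mathbb R^2$ and $w=\frac{u+v}2$. For every symmetric convex set $E$,
$$1_E(0)+1_E(w)\ \ge\ 1_E(u)+1_E(v). \tag{2}$$
If both $u,v\in E$, then $w\in E$ and $0\in E$. If only one of them is in $E$, then $0\in E$. So a density of the form $\int 1_E\,d\mu(E)$ satisfies $f(0)+f(w)\ge f(u)+f(v)$. On the line (2) is no restriction, since there $f(0)$ and $f(w)$ can be matched with $f(u)$ and $f(v)$ by monotonicity. In the plane the question becomes whether a monotone unimodal density can violate it.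

By Lemma 1, a counterexample needs both $P$ and $Q$ outside the mixtures, and (2) suggests how to make them interact. Smear (2) out into an even test function $b_0$: positive bumps at $0$ and $\pm w$, negative bumps at $\pm u,\pm v$, with total integral $0$ and with $\int_Eb_0\ge0$ for all symmetric convex bodies $E$. Suppose now that:

1. $P$ has density proportional to $(H+\varphi)1_D$, with $\varphi$ satisfying (1) but violating the four-point inequality, so that $\int\varphi\,b_0<0$;
2. $Q$ has density proportional to $(H'+\psi)1_{D'}$, with $\psi$ satisfying (1) and $\partial_y^2\psi=-b_0-c$ for a tiny $c>0$.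

If $D'$ is somewhat larger than $D$, the density of $P*Q$ at $(0,s)$ is, up to a constant factor, $R(s)=\int_D(H+\varphi)(p)\,(H'+\psi(p-(0,s)))\,dp$ for small $s$. Then
$$R''(0)=-\int_D(H+\varphi)(b_0+c)=-\int\varphi\,b_0-c\int_D(H+\varphi),$$
since $\int b_0=0$. For $c$ small this is positive, and $P*Q$ has a strict local minimum at $0$ along the vertical axis. Item 2 is plausible because $\int_Eb_0\ge0$ is exactly the averaged concavity of $\psi$ in the direction $y$.

Three things remain: that (1) really implies monotone unimodality for large $H$ (the bulk of the work), and the constructions of $\varphi$ and of $\psi$.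

## Strong monotonicity, and translates that stay inside the square

For use in higher dimensions we prove slightly more than monotone unimodality.

**Definition.** A distribution $P$ on $\mathbb R^2$ is **strongly monotone** if it is symmetric and, for every symmetric convex Borel set $\mathcal C\subseteq\mathbb R^2\times\mathbb R$ with slices $S_k=\{p:(p,k)\in\mathcal C\}$, the function $k\mapsto P(S_k)$ is nonincreasing on $[0,\infty)$.

Taking $\mathcal C=\{(p,k):p-ky\in C\}$ gives $S_k=C+ky$, so strongly monotone implies monotone unimodal. For example, $U_B$ for a symmetric convex body $B\subset\mathbb R^2$ is strongly monotone. If $0\le k'<k$ and $s=k'/k$, symmetry and convexity give $S_{k'}\cap B\supseteq\frac{1+s}2(S_k\cap B)+\frac{1-s}2\big(-(S_k\cap B)\big)$, and Brunn–Minkowski gives $|S_{k'}\cap B|\ge|S_k\cap B|$.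

**Why (1) is the right condition to try.** A weak form of it is necessary. Suppose the normalization of $(H+\varphi)1_D$ is monotone unimodal and $E\subset\operatorname{int}D$ is a symmetric convex body. For small $k$ the function $k\mapsto\int_{E}(H+\varphi)(p+k\xi)\,dp$ is $C^2$, even, and nonincreasing for $k\ge0$. So its second derivative at $0$ is at most $0$, that is, $\int_E-D^2\varphi[\xi,\xi]\ge0$.

**The easy half of sufficiency.** Put
$$\Theta(z,y)=\tfrac12\,y\cdot\big[\nabla\varphi(z+y)-\nabla\varphi(z-y)\big]=\tfrac12\int_{-1}^1D^2\varphi(z+sy)[y,y]\,ds. \tag{3}$$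

**Lemma 2.** Assume (1). For every symmetric convex body $K_0\subseteq D$ and every $m\in D$,
$$\int_{K_0}\Theta(z,m)\,dz\ \le\ -c\,|m|^2\,|K_0| .$$

*Proof.* By (3) and Fubini, $\int_{K_0}\Theta(z,m)\,dz=\int\omega(p)\,D^2\varphi(p)[m,m]\,dp$ with
$$\omega(p)=\tfrac12\big|\{s\in[-1,1]:p-sm\in K_0\}\big| .$$
The set $\{(p,s):|s|\le1,\ p-sm\in K_0\}\subset\mathbb R^3$ is compact, convex and invariant under $(p,s)\mapsto(-p,-s)$, and $2\omega(p)$ is the length of its fiber over $p$. So $\omega$ is even and concave on its convex support, which lies in $K_0+[-1,1]m\subseteq2D$. Also $\int\omega=\frac12\int_{-1}^1|K_0+sm|\,ds=|K_0|$. For $\vartheta\ge0$ the set $\{\omega>\vartheta\}$ is symmetric and convex. If it is not null, its closure is a symmetric convex body in $2D$ that differs from it by a null set, so (1) with $\xi=m$ gives $\int_{\{\omega>\vartheta\}}D^2\varphi[m,m]\le-c|m|^2|\{\omega>\vartheta\}|$. Integrate over $\vartheta\in(0,\infty)$. $\square$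

Lemma 2 settles translates that stay inside $D$. If $C$ is a symmetric convex body and $C+ky\subset\operatorname{int}D$ with $k>0$, then
$$\frac{d}{dk}\int_{C+ky}(H+\varphi)=\int_Cy\cdot\nabla\varphi(p+ky)\,dp=\frac1k\int_C\Theta(p,ky)\,dp .$$
The second equality averages the integrand over $p$ and $-p$, using that $\nabla\varphi$ is odd. Here $ky\in D$ as the center of $C+ky$, and $C\subseteq D$, because for $p\in C$ the points $ky+p$ and $-(ky-p)$ lie in $D$ and have midpoint $p$. So by Lemma 2 the derivative is at most $-ck|y|^2|C|$.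

**Where this stops.** When $C+ky$ sticks out of $D$, the relevant set $(C+ky)\cap D$ is in general no longer symmetric about any point, and the pairing of $p$ with $-p$ (reflection of $C+ky$ in its center) is lost. The constant $H$ should help, since it multiplies the area, which does not increase. But the rate at which the area changes has no positive lower bound (it is $0$ for a translate inside $D$), while the trivial bound for the contribution of $\varphi$ is of the order of $|C|$. So a single $H$ serves all sets only if we prove, for an arbitrary convex $C\subseteq D$, that the harmful part of the contribution of $\varphi$ is at most a constant, independent of $C$, times the rate of change of the area. Two ideas achieve this. An optimal transport map from $C$ to $-C$ supplies a measure-preserving involution of $C$ that replaces the lost reflection. And when the area changes slowly, this involution is close to a reflection, quantitatively.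

## Averaged concavity implies strong monotonicity

**Proposition 3.** Let $D=[-d,d]^2$, let $\varphi\in C^2(\mathbb R^2)$ be even, and suppose there is $c>0$ with (1). Then for all sufficiently large $H$ the function $f=(H+\varphi)1_D$ is nonnegative with positive integral, and its normalization is strongly monotone.

Let $\bar h=\sup_D|\varphi|$; we always take $H>\bar h$. Then $f>0$ on $D$ and $f$ is even. Write $f(A)=\int_Af$. For a convex body $C\subseteq D$ and $r\in[0,1]$ put
$$\alpha=\tfrac{1+r}2,\qquad t=\tfrac{1-r}2=1-\alpha,\qquad C_r=\alpha C+t(-C)\subseteq D,\qquad F_C(r)=f(C_r).$$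
The family $C_r$ runs from $C_1=C$ to the symmetric body $C_0=\frac12(C-C)$. If $C=K_0+m$ with $K_0$ symmetric, then $C_r=K_0+rm$: the body just slides home. If $C$ is a triangle, then $C_0$ is a hexagon.

**Step 0: reduction to a derivative at $r=1$.** The purpose of this step is to show that it suffices to find $H_0\ge\bar h$, independent of $C$, such that for $H>H_0$
$$\liminf_{t\downarrow0}\frac{F_C(r)-F_C(1)}t\ \ge\ 0\qquad\text{for every convex body }C\subseteq D. \tag{4}$$

Since $aC+bC=(a+b)C$ for convex $C$ and $a,b\ge0$, and since $\frac{(1+r)(1+s)+(1-r)(1-s)}4=\frac{1+rs}2$, we have $(C_s)_r=C_{rs}$. Apply (4) to the body $C_s\subseteq D$ with $s\in(0,1]$. Here $rs=s-2ts$, so with $h=2ts$,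
$$\liminf_{h\downarrow0}\frac{F_C(s-h)-F_C(s)}h\ge0\qquad\text{for all }s\in(0,1].$$

The function $F_C$ is continuous on $[0,1]$. Indeed the support function of $C_r$ depends continuously on $r$, uniformly over directions. So if $r_j\to r$, interior points of $C_r$ are eventually in $C_{r_j}$, points outside $C_r$ are eventually outside $C_{r_j}$, the boundary is null, and dominated convergence applies.

A continuous function with this one-sided property is nonincreasing. Let $\epsilon>0$ and $G(s)=F_C(s)-\epsilon s$. Then $\liminf_{h\downarrow0}(G(s-h)-G(s))/h\ge\epsilon>0$, so each $s\in(0,1]$ has a left neighborhood on which $G>G(s)$. If $G(a)<G(b)$ for some $a<b$, let $s_0=\min\{s\in[a,b]:G(s)\ge G(b)\}$. Then $s_0>a$, and points slightly left of $s_0$ have $G>G(s_0)\ge G(b)$, contradicting minimality. So $G$ is nonincreasing; let $\epsilon\to0$. In particular $f(C)=F_C(1)\le F_C(s)=f(C_s)$ for all $s\in[0,1]$.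

Now let $\mathcal C$ be a symmetric convex Borel set in $\mathbb R^2\times\mathbb R$, let $0\le k'<k$, $s=k'/k$, $C=S_k\cap D$. If $|C|=0$, then $f(S_k)=0\le f(S_{k'})$. Otherwise, for $p,q\in C$ the points $(p,k)$ and $(-q,-k)$ lie in $\mathcal C$, and their combination with weights $\frac{1+s}2,\frac{1-s}2$ has last coordinate $sk=k'$. With the symmetry and convexity of $D$,
$$S_{k'}\cap D\ \supseteq\ \tfrac{1+s}2C+\tfrac{1-s}2(-C).$$
The right side is convex with closure $(\overline C)_s$, so it differs from $(\overline C)_s$ by a null set. Therefore $f(S_{k'})\ge f((\overline C)_s)\ge f(\overline C)=f(S_k)$, which is strong monotonicity. From here on $C$ is a fixed convex body in $D$, and we must prove (4).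

**Step 1: the rate of change of the area.** We identify the quantity that $H$ multiplies. Recall that the mixed area $V(K,L)$ of planar convex bodies is defined by $|sK+tL|=s^2|K|+2st\,V(K,L)+t^2|L|$ for $s,t\ge0$, and Minkowski's inequality says $V(K,L)^2\ge|K||L|$. With $V=V(C,-C)\ge|C|$ and $\alpha^2+t^2=1-2\alpha t$,
$$|C_r|=(\alpha^2+t^2)|C|+2\alpha tV=|C|+\alpha t\,\Gamma,\qquad \Gamma:=2(V-|C|)\ge0. \tag{5}$$
Hence $(|C_r|-|C|)/t\to\Gamma$ as $t\downarrow0$, and, taking $\alpha=t=\frac12$, $|C_0|-|C|=\Gamma/4$.

For $C=K_0+m$ with $K_0$ symmetric, $|C_r|$ is constant and $\Gamma=0$. For the triangle with vertices $(0,0),(1,0),(0,1)$, the hexagon $C-C$ has vertices $\pm(1,0),\pm(0,1),\pm(1,-1)$ and area $3=6|C|$. So $2|C|+2V=6|C|$, $V=2|C|$, $\Gamma=2|C|$, and $|C_0|=\frac32|C|$, in agreement with (5).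

**Step 2: an involution of $C$ from optimal transport.** This step replaces the reflection of a symmetric body in its center. We use two standard facts.

* (Brenier, McCann) If $\Omega,\Omega'$ are bounded open sets of equal volume, there is a convex function $u$ whose gradient pushes Lebesgue measure on $\Omega$ to Lebesgue measure on $\Omega'$. The map $\nabla u$ is a.e. unique among gradients of convex functions with this property. Moreover, with $u^*$ the Legendre conjugate, $\nabla u^*$ pushes Lebesgue measure on $\Omega'$ to that on $\Omega$, and $\nabla u^*(\nabla u(x))=x$ for a.e. $x\in\Omega$.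
* (Caffarelli, Ann. of Math. 131 (1990) 129–150; J. Amer. Math. Soc. 5 (1992) 99–104) If moreover $\Omega,\Omega'$ are convex, then $u\in C^{2,a}_{loc}(\Omega)$ for some $a\in(0,1)$ and $\det D^2u=1$ in $\Omega$.

Take $\Omega=\operatorname{int}C$, $\Omega'=-\Omega$ and $T=\nabla u$. Then $T$ is $C^1$ on $\Omega$, and $DT=D^2u$ is symmetric, positive semidefinite and of determinant $1$, hence positive definite. By the inverse function theorem $T$ is an open map. Since $T(x)\in\Omega'$ for a.e. $x$, continuity gives $T(\Omega)\subseteq\overline{\Omega'}$. As $T(\Omega)$ is open and $\Omega'$ is open and convex, $T(\Omega)\subseteq\operatorname{int}\overline{\Omega'}=\Omega'$.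

Consider the map $y\mapsto-T(-y)=\nabla_y[u(-y)]$ on $-\Omega$. It is the gradient of a convex function and pushes Lebesgue measure on $-\Omega$ to that on $\Omega$. By uniqueness it equals $\nabla u^*$ a.e. on $-\Omega$. Since $T$ pushes Lebesgue measure on $\Omega$ to that on $-\Omega$, we may insert $y=T(x)$ and get $-T(-T(x))=\nabla u^*(T(x))=x$ for a.e. $x\in\Omega$, hence for all $x\in\Omega$ by continuity. So
$$\iota(x)=-T(x)$$
is a measure-preserving involution of $\Omega$. Put
$$Y=\frac{x-T(x)}2,\qquad Z=\frac{x+T(x)}2,\qquad x=Z+Y,\qquad Y\circ\iota=Y,\quad Z\circ\iota=-Z. \tag{6}$$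
The last two identities hold because $T(\iota(x))=-\iota(\iota(x))=-x$: for instance $Y(\iota(x))=\frac{-T(x)+x}2$. Since $x$ and $\pm T(x)$ lie in the symmetric convex set $D$, both $Y$ and $Z$ take values in $D$. In the model case $C=K_0+m$ one has $T(x)=x-2m$, the gradient of $\frac12|x|^2-2m\cdot x$, so that $Y=m$ is constant, $Z=x-m$, and $\iota(x)=2m-x$ is the reflection in the center.

Next we move $C$ into $C_r$ along $T$. The map
$$x\mapsto x_r:=\alpha x+tT(x)=x-2tY$$
sends $\Omega$ into $C_r$ and is injective: $T$ is monotone, so $(x_r-x_r')\cdot(x-x')\ge\alpha|x-x'|^2$, and $\alpha>0$. Let $\lambda\ge1\ge\lambda^{-1}$ be the eigenvalues of $DT(x)$ and $e=\lambda+\lambda^{-1}-2=(\lambda-1)^2/\lambda\ge0$. The Jacobian of $x\mapsto x_r$ is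
$$J_r=(\alpha+t\lambda)(\alpha+t\lambda^{-1})=\alpha^2+t^2+\alpha t(\lambda+\lambda^{-1})=1+\alpha t\,e\ \ge\ 1 .$$
By the change of variables formula,
$$\int_{C_r}g\ \ge\ \int_Cg(x_r)\,J_r\,dx\qquad\text{for Borel }g\ge0. \tag{7}$$
With $g=1$ and some $r$ with $\alpha t>0$, (5) and (7) give $|C|+\alpha t\int_Ce\le|C|+\alpha t\,\Gamma$, so
$$\int_Ce\,dx\ \le\ \Gamma. \tag{8}$$
A small $\Gamma$ therefore forces $DT$ to be close to the identity in the mean.

**Step 3: $Y$ is nearly constant.** We turn (8) into an $L^2$ bound for $Y$ minus a constant, of order $\Gamma$ and uniform in $C$. If $\lambda\le2$, then $(\lambda-1)^2=\lambda e\le2e$. If $\lambda>2$, then $\lambda-1=\frac{\lambda}{\lambda-1}e\le2e$. So with $h_1=(\lambda-1)1_{\{\lambda\le2\}}$ and $h_2=(\lambda-1)1_{\{\lambda>2\}}$,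
$$\lambda-1=h_1+h_2,\qquad \int_Ch_1^2\le2\Gamma,\qquad\int_Ch_2\le2\Gamma .$$
Since $DY=\frac12(I-DT)$ is symmetric with eigenvalues $\frac12(1-\lambda)$ and $\frac12(1-\lambda^{-1})$, and $1-\lambda^{-1}\le\lambda-1$, we have $|\nabla Y_i|\le\frac12(\lambda-1)$. Let $m_i\in[-d,d]$ be a median of $Y_i$ on $C$, $m=(m_1,m_2)\in D$, and $\tilde Y=Y-m$, so $|\tilde Y_i|\le2d$. Let $\delta_0=2\sqrt2\,d\ge\operatorname{diam}C$.

We need a Poincaré inequality whose constant depends on nothing but the diameter. If $v\in C^1(\Omega)$ is bounded with median $0$ on $\Omega$ and $\int_\Omega|\nabla v|<\infty$, then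
$$\int_\Omega|v|\ \le\ 4\delta_0\int_\Omega|\nabla v| . \tag{9}$$
To prove it, note that $\int_\Omega|v|\le\int_\Omega|v-a|$ for every $a\in\mathbb R$, because $0$ is a median. Averaging over $a=v(y)$, $y\in\Omega$, and integrating $\nabla v$ along segments,
$$\int_\Omega|v|\le\frac1{|\Omega|}\int_\Omega\int_\Omega|v(x)-v(y)|\,dx\,dy\le\frac{\delta_0}{|\Omega|}\int_0^1\!\int_\Omega\int_\Omega\big|\nabla v(x+\theta(y-x))\big|\,dx\,dy\,d\theta .$$
For $\theta\ge\frac12$ fix $x$ and substitute $z=x+\theta(y-x)\in\Omega$, $dy=\theta^{-2}dz\le4\,dz$: the double integral is at most $4|\Omega|\int_\Omega|\nabla v|$. For $\theta\le\frac12$ fix $y$ and substitute $z=y+(1-\theta)(x-y)$, with the same bound. This gives (9).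

Apply (9) to $v=\tilde Y_i|\tilde Y_i|$. It is $C^1$ and bounded, has median $0$, and $|\nabla v|=2|\tilde Y_i||\nabla Y_i|\le|\tilde Y_i|(h_1+h_2)$. With $A=\|\tilde Y_i\|_{L^2(C)}$, Cauchy–Schwarz for the $h_1$ term and $|\tilde Y_i|\le2d$ for the $h_2$ term,
$$A^2\le4\delta_0\big[A\sqrt{2\Gamma}+4d\,\Gamma\big]\le\tfrac12A^2+16\delta_0^2\Gamma+16\delta_0d\,\Gamma .$$
So $A^2\le32\delta_0(\delta_0+d)\Gamma$, and summing over $i=1,2$,
$$\int_C|\tilde Y|^2\,dx\ \le\ K'\,\Gamma,\qquad K'=64\,\delta_0(\delta_0+d). \tag{10}$$
The square $\tilde Y_i|\tilde Y_i|$ is used because $h_2$ is controlled only in $L^1$.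

**Step 4: the derivative.** We now prove (4). Since $\varphi+\bar h\ge0$ on $D$, $J_r\ge1$ and $H>\bar h$, (7) with $g=(\varphi+\bar h)1_D$ gives
$$F_C(r)=(H-\bar h)|C_r|+\int_{C_r}(\varphi+\bar h)\ \ge\ (H-\bar h)|C_r|+\int_C(\varphi+\bar h)(x-2tY)\,dx,$$
with equality at $r=1$, that is, $t=0$. The points $x$ and $x-2tY=x_r$ lie in the convex set $D$, where $\nabla\varphi$ is bounded, so by dominated convergence and Step 1
$$\liminf_{t\downarrow0}\frac{F_C(r)-F_C(1)}t\ \ge\ (H-\bar h)\Gamma-2\int_CY\cdot\nabla\varphi(x)\,dx. \tag{11}$$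

*The pairing.* Since $\iota$ preserves measure, (6) and the oddness of $\nabla\varphi$ give
$$\int_CY\cdot\nabla\varphi(Z+Y)\,dx=\int_CY\cdot\nabla\varphi(-Z+Y)\,dx=-\int_CY\cdot\nabla\varphi(Z-Y)\,dx .$$
Averaging the first and last expressions, with $\Theta$ from (3),
$$\int_CY\cdot\nabla\varphi(x)\,dx=\int_C\Theta(Z,Y)\,dx. \tag{12}$$

*Replacing $Y$ by the constant $m$.* Let $K=\sup_{2D}\|D^2\varphi\|$. For $z,y\in D$ the segment from $z-y$ to $z+y$ lies in $2D$, so $|\Theta(z,y)|\le K|y|^2$ and
$$|\nabla_y\Theta|=\Big|\tfrac12[\nabla\varphi(z+y)-\nabla\varphi(z-y)]+\tfrac12[D^2\varphi(z+y)+D^2\varphi(z-y)]y\Big|\le2K|y| .$$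
On the segment from $m$ to $Y$, which lies in $D$, the norm is at most $|m|+|\tilde Y|$. Hence
$$|\Theta(Z,Y)-\Theta(Z,m)|\le2K(|m|+|\tilde Y|)|\tilde Y|\le c|m|^2+\Big(\frac{K^2}c+2K\Big)|\tilde Y|^2. \tag{13}$$
This is the place where the strictness $c>0$ in (1) pays. By (10) the term $|m||\tilde Y|$ integrates to something of size $\sqrt\Gamma$, which is not $O(\Gamma)$ as $\Gamma\to0$. In (13) it is split into a part of size $\Gamma$ and a part $c|m|^2$ that the averaged concavity can absorb.

*From $C$ to $C_0$.* The map $Z$ is $x\mapsto x_r$ at $r=0$. By (7) and $J_0\ge1$, $\int_Cg(Z)\,dx\le\int_{C_0}g$ for $g\ge0$. So $Z$ pushes Lebesgue measure on $C$ to a measure with a density $\kappa\le1$ supported in $C_0$, with $\int\kappa=|C|$. Therefore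
$$\int_C\Theta(Z,m)\,dx=\int_{C_0}\Theta(z,m)\,\kappa\,dz\le\int_{C_0}\Theta(z,m)\,dz+K|m|^2\big(|C_0|-|C|\big).$$
The body $C_0\subseteq D$ is symmetric and $m\in D$, so by Lemma 2 the integral on the right is at most $-c|m|^2|C_0|$.

*Conclusion of the step.* Combine this with (13) and (10), and use $|C|\le|C_0|$, $|C_0|-|C|=\Gamma/4$ and $|m|^2\le2d^2$:
$$\int_C\Theta(Z,Y)\,dx\le-c|m|^2|C_0|+\tfrac K2d^2\,\Gamma+c|m|^2|C|+\Big(\frac{K^2}c+2K\Big)K'\Gamma\ \le\ K''\Gamma,$$
with $K''=\frac K2d^2+(\frac{K^2}c+2K)K'$, which does not depend on $C$. By (11) and (12) the liminf in (4) is at least $(H-\bar h-2K'')\Gamma\ge0$ whenever $H>H_0:=\bar h+2K''$. $\square$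

## A thin trench that violates the four-point inequality

We now build $\varphi$. Points of the plane are written $(x,y)$. The plan is to take a slightly concave paraboloid and dig a trench of depth about $1$ along the two vertical strips $|x|\approx1$, deepest at $y=0$ and vanishing at $y=\pm1$. With $w\approx(1,0)$ and $u,v\approx(1,\pm1)$, the trench lowers $\varphi(w)$ but not $\varphi(u),\varphi(v)$. The trench is convex in $y$ near its deepest point, but the strips are so thin that this is invisible in averages over symmetric convex sets. In the direction $x$, the inner wall of the trench goes down as one moves outward, which is harmless on average up to a small error. The outer wall goes up, and must be overwhelmed by a steeply concave term $-V(x)$ that starts only beyond the point where we evaluate.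

**Parameters.** Let $D=[-2,2]^2$, $\beta=\frac1{10}$, $\tau=10^{-4}$, and $h(y)=\cos^2(\pi y/2)=\frac12(1+\cos\pi y)$. Then $0\le h\le1$, $|h'|\le\pi/2$, $|h''|\le\pi^2/2\le5$, $h(0)=1$, $h(\pm1)=0$.

Let $\chi\in C^\infty(\mathbb R)$ be even, $0\le\chi\le1$, supported in $1\le|x|\le1+3\tau$, nondecreasing on $[1,1+\tau]$, equal to $1$ on $[1+\tau,1+2\tau]$, and nonincreasing on $[1+2\tau,1+3\tau]$. Then $\chi'$ vanishes at $1,1+\tau,1+2\tau,1+3\tau$. Let $K_1=\sup|\chi'|$ and $K_2=\sup|\chi''|$. Let
$$\eta(x)=\min\Big\{1,\max\Big\{0,\tfrac4\tau\big(|x|-1-\tfrac74\tau\big)\Big\}\Big\},$$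
which is even, continuous, $0$ for $|x|\le1+\frac74\tau$ and $1$ for $|x|\ge1+2\tau$. Set
$$N=7+\frac{32}\beta=327,\qquad N_2=K_2+\frac{32K_1^2}\beta .$$
Let $V$ be the even $C^2$ function with $V(0)=V'(0)=0$ and, for $x\ge0$, $V''(x)=N\chi'(x)1_{[1,1+\tau]}(x)+N_2\,\eta(x)$. This is continuous because $\chi'$ vanishes at $1$ and $1+\tau$. Finally let
$$\varphi(x,y)=-\tfrac\beta2(x^2+y^2)-V(x)-\chi(x)\,h(y),$$
an even $C^2$ function.

**Lemma 4.** $\varphi$ satisfies (1), for $E\subseteq2D=[-4,4]^2$, with constant $\beta/4$.

*Proof.* Let $E\subseteq2D$ be a symmetric convex body. Its vertical slice at abscissa $x$ is an interval $J(x)$, possibly empty, of length $\ell(x)$ and midpoint $\gamma(x)$ with $|\gamma|\le4$, and $J(-x)=-J(x)$. The function $\ell$ is even and concave on its support, hence nonincreasing on $[0,\infty)$, so $|E|\ge2\ell(1)$. Put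
$$S=2\int_1^{1+\tau}\chi'\ell\,dx\le2\ell(1)\le|E|,\qquad S_2=2\int_{1+2\tau}^{1+3\tau}\ell\,dx\le2\tau\ell(1)\le|E|,$$
and let $a_{xx},a_{xy},a_{yy}$ be the entries of $\int_E-D^2\varphi$.

**The entry $a_{yy}$.** Here we use that the strips are thin. Since $\int_E\chi\le6\tau\ell(1)\le3\tau|E|$,
$$a_{yy}=\int_E(\beta+\chi h'')\ \ge\ \beta|E|-5\cdot3\tau|E|=(\beta-15\tau)|E|\ \ge\ \tfrac\beta2|E| .$$

**The entry $a_{xy}$.** This is small relative to $S$ and $S_2$. Since $\chi'$ vanishes off the two walls,
$$|a_{xy}|=\Big|\int_E\chi'h'\Big|\le\tfrac\pi2(S+K_1S_2)\le2(S+K_1S_2).$$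

**The entry $a_{xx}$.** This must dominate multiples of $S$ and $S_2$. Let $A(x)=\int_{J(x)}h$, which is even and satisfies $0\le A\le\ell$. Then
$$a_{xx}=\int_E(\beta+V''+\chi''h)=\beta|E|+NS+N_2\int_E\eta+2\int_0^\infty\chi''A\,dx .$$
Since $\eta=1$ for $|x|\ge1+2\tau$, $\int_E\eta\ge S_2$. On $[0,\infty)$, $\chi''=0$ apart from $[1,1+\tau]$ and $[1+2\tau,1+3\tau]$. For the outer wall, $2\int_{1+2\tau}^{1+3\tau}\chi''A\ge-K_2S_2$. It remains to show, for the inner wall,
$$2\int_1^{1+\tau}\chi''A\,dx\ \ge\ -7S. \tag{14}$$

*The inner wall.* The point is that $A$ is almost nonincreasing. Let $1\le x'<x$ with $J(x)\ne\emptyset$ and $\theta=\frac{x-x'}{2x}$, so that $(1-\theta)x+\theta(-x)=x'$. Convexity and symmetry of $E$ give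
$$J(x')\supseteq(1-\theta)J(x)+\theta(-J(x))=J(x)-2\theta\gamma(x)=J(x)-\tfrac{x-x'}x\gamma(x);$$
to check the first equality, write $J(x)=\gamma(x)+I$ with $I=-I$. The shift has size at most $4(x-x')$, because $x\ge1$. Since $h\ge0$ is $\frac\pi2$-Lipschitz, and $\ell(x)\le\ell$ on $[x',x]$,
$$A(x')\ \ge\ A(x)-2\pi(x-x')\ell(x)\ \ge\ A(x)-7\int_{x'}^x\ell .$$
If $J(x)=\emptyset$, this is trivial, since then $A(x)=0$. So with $L(x)=\int_1^x\ell$, the function $g=A-7L$ is nonincreasing on $[1,\infty)$; extend it by $g=g(1)$ to $(-\infty,1)$. The function $k=\chi'1_{[1,1+\tau]}\ge0$ is Lipschitz, with derivative $\chi''$ on $(1,1+\tau)$ and $0$ outside $[1,1+\tau]$. By dominated convergence,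
$$\int_1^{1+\tau}\chi''g=\lim_{\epsilon\downarrow0}\int\frac{k(x+\epsilon)-k(x)}\epsilon\,g(x)\,dx=\lim_{\epsilon\downarrow0}\int k(x)\,\frac{g(x-\epsilon)-g(x)}\epsilon\,dx\ \ge\ 0 .$$
Integration by parts gives $\int_1^{1+\tau}\chi''L=-\int_1^{1+\tau}\chi'\ell$, since $\chi'(1)=\chi'(1+\tau)=0$. Hence
$$2\int_1^{1+\tau}\chi''A=2\int_1^{1+\tau}\chi''g+14\int_1^{1+\tau}\chi''L\ \ge\ -14\int_1^{1+\tau}\chi'\ell=-7S,$$
which is (14). Collecting terms,
$$a_{xx}\ \ge\ \beta|E|+(N-7)S+(N_2-K_2)S_2=\beta|E|+\frac{32}\beta S+\frac{32K_1^2}\beta S_2 .$$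

**The quadratic form.** Use $4ab\le\frac{32}\beta a^2+\frac\beta8b^2$ twice, with weight $S$ for $a=|\xi_1|$, $b=|\xi_2|$, and with weight $S_2$ for $a=K_1|\xi_1|$, $b=|\xi_2|$. With $S,S_2\le|E|$,
$$|2a_{xy}\xi_1\xi_2|\le4(S+K_1S_2)|\xi_1\xi_2|\le\tfrac\beta4|E|\xi_2^2+\tfrac{32}\beta S\,\xi_1^2+\tfrac{32K_1^2}\beta S_2\,\xi_1^2 .$$
So $\int_E-D^2\varphi[\xi,\xi]\ge\beta|E|\xi_1^2+(\frac\beta2-\frac\beta4)|E|\xi_2^2\ge\frac\beta4|E||\xi|^2$. $\square$

**The four values.** Let $x_*=1+\frac32\tau$ and
$$w=(x_*,0),\qquad u=(x_*,1),\qquad v=(x_*,-1),\qquad w=\tfrac{u+v}2 .$$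
On $[0,1]$ we have $V=0$. On $[0,1+\frac74\tau]$ we have $\eta=0$, so $V'\le N\int_1^{1+\tau}\chi'=N$. Hence $0\le V(x_*)\le\frac32N\tau=0.04905<0.05$. Since $\varphi(0)=0$, $\chi(x_*)=1$, $h(0)=1$ and $h(\pm1)=0$,
$$\varphi(w)=-\tfrac\beta2x_*^2-V(x_*)-1,\qquad\varphi(u)=\varphi(v)=-\tfrac\beta2(x_*^2+1)-V(x_*),$$
and therefore
$$\varphi(0)+\varphi(w)-\varphi(u)-\varphi(v)=-1+\tfrac\beta2x_*^2+\beta+V(x_*)<-\tfrac34. \tag{15}$$
The middle expression is below $-1+0.051+0.1+0.05$.

## The dual bump function and the second relief

**The test function $b_0$.** Let $\rho\in C_c^\infty(\mathbb R^2)$, $\rho\ge0$, be radial and radially nonincreasing with $\int\rho=1$, supported in $\{|p|\le\sigma\}$, and let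
$$b_0(p)=\rho(p)+\tfrac12\sum_{\pm}\big[\rho(p\mp w)-\rho(p\mp u)-\rho(p\mp v)\big].$$
This is even, $\int b_0=1+1-1-1=0$, and for $\sigma$ small it is supported in $D=[-2,2]^2$. Since $\varphi$ and $\rho$ are even,
$$\int\varphi\,b_0=\int\rho(p)\,\big[\varphi(p)+\varphi(w+p)-\varphi(u+p)-\varphi(v+p)\big]\,dp .$$
By (15) and continuity we may fix $\sigma$ so small that
$$\int\varphi\,b_0\ \le\ -\tfrac12. \tag{16}$$

**Lemma 5.** $\int_Eb_0\ge0$ for every symmetric convex body $E\subset\mathbb R^2$.

*Proof.* This is the smeared form of (2). The function $\rho$ is a positive mixture of indicators of discs $B(0,s)$, by its layer-cake formula. Put $g(p)=|E\cap B(p,s)|$, which is even because $E$ is symmetric. By this evenness the contribution of the disc of radius $s$ to $\int_Eb_0$ is a positive multiple of $g(0)+g(w)-g(u)-g(v)$, so it suffices that this is nonnegative. From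
$$E\cap B\big((1-\lambda)p+\lambda q,s\big)\supseteq(1-\lambda)\big(E\cap B(p,s)\big)+\lambda\big(E\cap B(q,s)\big)$$
and Brunn–Minkowski, $g$ is quasi-concave: $g((1-\lambda)p+\lambda q)\ge\min(g(p),g(q))$. So $g(w)\ge\min(g(u),g(v))$. Since $0$ is the midpoint of $u,-u$ and of $v,-v$, and $g$ is even, $g(0)\ge\max(g(u),g(v))$. Add the two. $\square$

**The function $\psi$.** By Lemma 4 and Proposition 3, fix $H$ such that the conclusion of Proposition 3 holds for $\varphi$ and $D$ with this $H$. Then choose $c>0$ with
$$c\int_D(H+\varphi)\ \le\ \tfrac14. \tag{17}$$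
(This $c$ is a new constant; the constant for $\varphi$ in (1) was $\beta/4$.) Let $D'=[-3,3]^2$ and
$$B_0(x,y)=\int_0^y(y-s)\,b_0(x,s)\,ds,\qquad\psi(x,y)=-\tfrac M2x^2-\tfrac c2y^2-B_0(x,y).$$
The function $B_0$ is smooth, $\partial_y^2B_0=b_0$, and it is even: substituting $s\to-s$ and using $b_0(-x,-s)=b_0(x,s)$ gives $B_0(-x,-y)=B_0(x,y)$. Let $K_B$ bound $|\partial_x^2B_0|$ and $|\partial_x\partial_yB_0|$ on $2D'$, and take $M=K_B+\frac{2K_B^2}c+\frac c2$.

**Lemma 6.** $\psi$ satisfies (1), for $E\subseteq2D'$, with constant $c/2$. So Proposition 3 applies to $\psi$ and $D'$ with some $H'$.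

*Proof.* The entries of $-D^2\psi$ are $M+\partial_x^2B_0$, $\partial_x\partial_yB_0$ and $c+b_0$. For a symmetric convex body $E\subseteq2D'$, Lemma 5 gives $\int_E(c+b_0)\ge c|E|$. Hence
$$\int_E-D^2\psi[\xi,\xi]\ \ge\ \big(M\xi_1^2+c\,\xi_2^2-K_B\xi_1^2-2K_B|\xi_1\xi_2|\big)|E|\ \ge\ \tfrac c2|\xi|^2|E|,$$
because $2K_B|\xi_1\xi_2|\le\frac c2\xi_2^2+\frac{2K_B^2}c\xi_1^2$. $\square$

The large $M$ in the $x$ direction costs nothing, since only second derivatives in $y$ will be used.

## The density of $P*Q$ has a local minimum at $0$ along a line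

Let $P$ and $Q$ be the normalizations of $(H+\varphi)1_D$ and $(H'+\psi)1_{D'}$. By Proposition 3 with Lemmas 4 and 6, both are strongly monotone, hence monotone unimodal.

Let $q_*$ be the density of $P*Q$. It is continuous, being the convolution of two bounded, compactly supported functions. The density of $Q$ is even, and for $|s|\le1$ and $p\in D=[-2,2]^2$ we have $p-(0,s)\in D'=[-3,3]^2$. So $q_*(0,s)$ is, up to a positive constant factor,
$$R(s)=\int_D(H+\varphi)(p)\,\big(H'+\psi(p-(0,s))\big)\,dp\qquad(|s|\le1).$$
This function is $C^2$, and it is even: substitute $p\to-p$. Differentiating under the integral and using $\partial_y^2\psi=-c-b_0$, $\operatorname{supp}b_0\subseteq D$, $\int b_0=0$, (16) and (17),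
$$R''(0)=-\int_D(H+\varphi)(b_0+c)=-\int\varphi\,b_0-c\int_D(H+\varphi)\ \ge\ \tfrac12-\tfrac14>0 .$$
As $R'(0)=0$,
$$q_*(0,s)>q_*(0,0)\qquad\text{for all small }s>0. \tag{18}$$

If $P*Q$ were monotone unimodal, then with $C=B(0,\varepsilon)$ and $y=(0,s)$ we would have $(P*Q)(B(0,\varepsilon)+y)\le(P*Q)(B(0,\varepsilon))$. Dividing by $|B(0,\varepsilon)|$ and letting $\varepsilon\to0$ gives $q_*(0,s)\le q_*(0,0)$, contradicting (18). So $P*Q$ is not monotone unimodal. This proves the first sentence of (b) for $n=2$.

## Higher dimensions, smooth densities and products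

**Dimensions $n\ge3$.** We extend $P$ by a uniform factor; strong monotonicity is what makes this legitimate. Let $P,Q$ be as above. For a symmetric convex Borel set $C\subseteq\mathbb R^n=\mathbb R^2\times\mathbb R^{n-2}$ and $y\in\mathbb R^n$,
$$(P\times\delta_0)(C+ky)=P(S_k),\qquad S_k=\{p\in\mathbb R^2:(p,0)-ky\in C\},$$
and the $S_k$ are the slices of the symmetric convex Borel set $\{(p,k)\in\mathbb R^2\times\mathbb R:(p,0)-ky\in C\}$. So $P\times\delta_0$ is monotone unimodal on $\mathbb R^n$. Let $U$ be uniform on $[-1,1]^{n-2}$ and $B=\{0\}\times[-1,1]^{n-2}$. Then $P\times U=U_B*(P\times\delta_0)$ is monotone unimodal by Lemma 1, and likewise $Q\times U$. Both have bounded densities with compact support. Their convolution $(P*Q)\times(U*U)$ has the continuous density $q_*(p)\,\mathsf u(z)$, where $\mathsf u$ is the density of $U*U$ and $\mathsf u(0)>0$. By (18) this density is larger at $(0,s,0,\dots,0)$ than at $0$ for small $s>0$, and the small-ball argument of the previous section shows that the convolution is not monotone unimodal.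

**Smooth positive densities.** Let $G_\epsilon$ be the centered Gaussian with covariance $\epsilon I$. Its density is a decreasing function of $|x|$, so by the layer-cake formula $G_\epsilon$ is a mixture of uniform distributions on balls centered at $0$. Let $P,Q$ now denote the examples just found, in any dimension $n\ge2$. By Lemma 1, $P*G_\epsilon$ and $Q*G_\epsilon$ are monotone unimodal, and their densities are $C^\infty$ and everywhere positive. The density of their convolution is the density of $P*Q$ convolved with $G_{2\epsilon}$. The density of $P*Q$ is continuous with compact support, hence uniformly continuous, so the convergence as $\epsilon\to0$ is uniform. Fix a small $s>0$ for which the density of $P*Q$ is strictly larger at $(0,s,0,\dots,0)$ than at $0$. For $\epsilon$ small enough the same strict inequality holds for the smoothed density, and the small-ball argument applies again. This proves (b).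

**Products.** Let $P,Q$ be the planar examples of the previous section, and suppose $P\times Q$ were monotone unimodal on $\mathbb R^4$. For a symmetric convex Borel set $C\subseteq\mathbb R^2$ the set $\hat C=\{(p,q):p+q\in C\}$ is symmetric, convex and Borel. For $y\in\mathbb R^2$,
$$(P\times Q)\big(\hat C+k(y,0)\big)=(P\times Q)\{(p,q):p+q-ky\in C\}=(P*Q)(C+ky).$$
The left side would be nonincreasing in $k\ge0$ for all $C$ and $y$, so $P*Q$, which is symmetric, would be monotone unimodal. That is false by the previous section, and (c) is proved. $\blacksquare$
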